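
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{conj}{Conjecture}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Lifting cyclic extensions of prime power degree}


\begin{abstract}
Let $p$ be an odd prime, $R$ a commutative ring with $1+pR\subseteq R^*$, and $P$ an ideal of $R$ containing $p$. We prove that for every $r\ge 1$ every cyclic Galois extension of $R/P$ of degree $p^r$ lifts to a cyclic Galois extension of $R$ of the same degree. No root of unity in $R$ is needed. This proves a conjecture posed in \cite{CM}. The proof reduces the question to a localization of $\mathbb Z[x]$, where the lift is glued from an extension of the $p$-adic completion and one obtained by descending a Kummer extension. For $p=2$ we show that the same statement holds for $r\le 2$ and fails for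 every $r\ge 3$, and that it holds for all $r$ over algebras over $\mathbb Z[i]$ or $\mathbb Z[\sqrt{-2}]$.
\end{abstract}

\section{The question and the answer}

All rings are commutative. Let a finite group $G$ act by $R$-algebra automorphisms on an $R$-algebra $S$. The extension $S/R$ is called \emph{$G$-Galois} if $S^G=R$ and the map
\begin{equation}\label{eq:h}
h:S\otimes_RS\longrightarrow\prod_{g\in G}S,\qquad x\otimes y\longmapsto (x\,g(y))_{g\in G},
\end{equation}
is bijective. This is one of the equivalent definitions in \cite[Thm.~1.3]{CHR}. Geometrically, $\operatorname{Spec}S\to\operatorname{Spec}R$ is an \'etale $G$-torsor. The extension is cyclic of degree $n$ if $G$ is the cyclic group $C_n$. If $P$ is an ideal of $R$, a $G$-Galois extension $\bar S$ of $\bar R=R/P$ \emph{lifts} to $R$ if there is a $G$-Galois extension $S/R$ with $S\otimes_R\bar R\cong\bar S$ as $G$-Galois extensions of $\bar R$.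

When can cyclic extensions be lifted? If $R$ is $P$-adically complete and separated, always: \'etale algebras lift uniquely, with their automorphisms, through the nilpotent thickenings $R/P^k$. Without completeness the question becomes arithmetic. Take $R=\mathbb Z_{(p)}$, $P=pR$, and let $\bar S$ be the field with $p^{p^r}$ elements. If $S$ is a lift, then $S$ is finite \'etale over $\mathbb Z_{(p)}$ with $S/pS$ a field, so $S$ is a local normal domain, and its fraction field is a cyclic extension of $\mathbb Q$ of degree $p^r$ in which $p$ is inert. For $p=2$ and $r\ge 3$ there is no such extension (Section~\ref{sec:fail}). For odd $p$ lifting can fail when $p$ is not in the Jacobson radical of $R$: for $R=\mathbb Z[\rho]$ with $\rho$ a primitive cube root of unity there are too few \'etale covers for a nontrivial $C_3$-extension of $\mathbb F_3$ to lift (Section~\ref{sec:fail} again). So some condition is needed that makes $P$, or at least $p$, ``small''. The following was proposed in \cite{CM}.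

\begin{conj}[\cite{CM}]
Let $p$ be an odd prime, $\rho$ a primitive $p$-th root of unity, $\eta=\rho-1$. Let $R$ be a $\mathbb Z[\rho]$-algebra and $P$ an ideal of $R$ with $\eta\in P$. If $1+\eta R\subseteq R^*$, then for every $r\ge 1$ every cyclic extension of $R/P$ of degree $p^r$ lifts to a cyclic extension of $R$ of the same degree.
\end{conj}

For $r=1$ this is known, and \cite{CM} reports the analogous statement for degree $p^2$. We prove the conjecture for all $r$, in a stronger form.

\begin{thmA}
Let $p$ be an odd prime, $R$ a ring with $1+pR\subseteq R^*$, and $P$ an ideal of $R$ with $p\in P$. Then for every $r\ge 1$ every $C_{p^r}$-Galois extension of $R/P$ lifts to a $C_{p^r}$-Galois extension of $R$. The same holds for every finite abelian $p$-group in place of $C_{p^r}$.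
\end{thmA}

\begin{corollary}
The conjecture is true.
\end{corollary}
\begin{proof}
In $\mathbb Z[\rho]$ we have $p=\prod_{i=1}^{p-1}(1-\rho^i)$, a multiple of $\eta$. So $1+\eta R\subseteq R^*$ implies $1+pR\subseteq R^*$, and $\eta\in P$ implies $p\in P$.
\end{proof}

The condition $1+pR\subseteq R^*$ says that $p$ lies in the Jacobson radical $\operatorname{Jac}(R)$. The prime $2$ behaves as follows.

\begin{thmB}
\begin{enumerate}
\item[(1)] If $1+2R\subseteq R^*$ and $2\in P$, then every $C_2$- and every $C_4$-Galois extension of $R/P$ lifts to $R$.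
\item[(2)] If moreover $R$ is an algebra over $\mathbb Z[i]$ or over $\mathbb Z[\sqrt{-2}]$, then every $C_{2^r}$-Galois extension of $R/P$ lifts to $R$, for all $r$.
\item[(3)] For $R=\mathbb Z_{(2)}$, $P=2R$ and any $r\ge 3$, the $C_{2^r}$-extension of $\mathbb F_2$ given by the field of degree $2^r$ does not lift to $R$.
\item[(4)] The hypothesis on units cannot be dropped: for $p=3$, $R=\mathbb Z[\rho]$ and $P=\eta R$, the $C_3$-extension $\mathbb F_{27}/\mathbb F_3$ does not lift to $R$.
\end{enumerate}
\end{thmB}

Hence, for a prime $p$ and $r\ge 1$, lifting of $C_{p^r}$-extensions holds for all pairs $(R,P)$ with $1+pR\subseteq R^*$ and $p\in P$ if and only if it is not the case that $p=2$ and $r\ge 3$.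

\paragraph{How the proof goes.} In characteristic $p$ a $C_p$-extension is an Artin--Schreier extension $y^p-y=a$. To lift all of them at once, lift the single extension $y^p-y=x$ from $\mathbb F_p[x]$ to the ring $A$ obtained from $\mathbb Z[x]$ by inverting $1+p\mathbb Z[x]$, and specialize $x$. For degree $p^r$, an induction shows that one suitable $C_{p^r}$-extension of $A$ is enough (Section~\ref{sec:reduction}). The ring $A$ is not complete, but its completion $\hat A$ is close to it. Over $\hat A$ the lift $\hat S$ exists for free. After inverting $p$, we adjoin a $p^r$-th root of unity and describe $\hat S[1/p]$ by a Kummer generator. The descent back from the cyclotomic ring forces this generator into a special shape, governed by one unit $b$ that may be changed \emph{freely} by $p^r$-th powers (Section~\ref{sec:kummer}). Therefore $b$ can be approximated $p$-adically by a unit defined over $A$. This gives an extension of $A[1/p]$ that agrees with $\hat S$ over $\hat A[1/p]$, and the two are glued to an extension of $A$ (Section~\ref{sec:glue}).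 Section~\ref{sec:cubic} shows these objects for $p=3$, $r=1$, where everything can be written down. A reader interested only in Theorem~A needs Sections~\ref{sec:galois}--\ref{sec:glue} with $O=\mathbb Z$, $\pi=p$.

\section{Facts about Galois extensions}\label{sec:galois}

\paragraph{Flatness.} A $G$-Galois extension $S/R$ is finite \'etale, and $S$ is a finite projective $R$-module of constant rank $|G|$, hence faithfully flat. Conversely:

\begin{lemma}\label{lem:flat}
If $S$ is faithfully flat over $R$ and $h$ is bijective, then $S/R$ is $G$-Galois. Consequently being $G$-Galois is stable under base change, and it can be checked after a faithfully flat base change.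
\end{lemma}
\begin{proof}
Let $G$ act on the second factor of $S\otimes_RS$. By flatness the invariants are $S\otimes_RS^G$. Under $h$ this action becomes a simply transitive permutation of the factors of $\prod_GS$, whose invariants are the diagonal $S=h(S\otimes1)$. So $S\otimes_RS^G=S=S\otimes_R R$, and $S^G=R$ by faithful flatness. The last sentence follows, since faithful flatness of $S$ and bijectivity of $h$ are both stable under base change and can both be checked after a faithfully flat one.
\end{proof}

The following criterion will settle all explicit cases.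

\begin{lemma}\label{lem:units}
Let $G$ act on $S$ by $R$-automorphisms, and let $S$ be a finite projective $R$-module of constant rank $|G|$. If for every $k\ne1$ in $G$ there is $\theta_k\in S$ with $k(\theta_k)-\theta_k\in S^*$, then $S/R$ is $G$-Galois.
\end{lemma}
\begin{proof}
The map $h$ is a ring homomorphism and is $S$-linear for the first factor. Put $f_k=\theta_k\otimes1-1\otimes k^{-1}(\theta_k)$. The $g$-component of $h(f_k)$ is $\theta_k-gk^{-1}(\theta_k)$. It is $0$ for $g=k$, and for $g=1$ it is the unit $k^{-1}\bigl(k(\theta_k)-\theta_k\bigr)$. So $h(\prod_{k\ne1}f_k)$ vanishes in all components $g\ne1$ and is a unit in the component $g=1$. By $S$-linearity the idempotent of the component $1$ lies in the image. Applying $1\otimes a$ ($a\in G$) to $S\otimes_RS$ permutes the components simply transitively, so all these idempotents lie in the image, and $h$ is surjective. Both sides of $h$ are finite projective $S$-modules of rank $|G|$, so $h$ is bijective. As $S$ is faithfully flat over $R$, Lemma~\ref{lem:flat} applies.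
\end{proof}

\paragraph{Cohomology.} Let $G$ be finite abelian. The isomorphism classes of $G$-Galois extensions of $R$ form the group $H^1(R,G):=H^1_{\mathrm{et}}(\operatorname{Spec}R,G)$, functorially in $R$. All $G$-Galois extensions of $R/P$ lift to $R$ exactly when $H^1(R,G)\to H^1(R/P,G)$ is surjective. As $H^1$ is additive in $G$, the last sentence of Theorem~A follows from the first. For a surjection $q:G\to G''$ with kernel $N$, the map $q_*:H^1(R,G)\to H^1(R,G'')$ sends $S$ to $S^N$. We write $C_n=\mathbb Z/n=\langle\sigma\rangle$.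

\paragraph{Nilpotent ideals.} If $J\subset\Lambda$ is a nilpotent ideal, base change is an equivalence from \'etale $\Lambda$-algebras to \'etale $\Lambda/J$-algebras (topological invariance of the \'etale site). In particular $H^1(\Lambda,G)=H^1(\Lambda/J,G)$.

\paragraph{Characteristic $p$.} Let $\Lambda$ be an $\mathbb F_p$-algebra and $F$ its Frobenius map. The Artin--Schreier sequence $0\to\mathbb Z/p\to\mathbb G_a\xrightarrow{F-1}\mathbb G_a\to0$, together with $H^i(\Lambda,\mathbb G_a)=0$ for $i>0$, gives a natural isomorphism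
\[
\delta:\Lambda/(F-1)\Lambda\;\cong\;H^1(\Lambda,\mathbb Z/p)
\]
and $H^2(\Lambda,\mathbb Z/p)=0$. We normalize the sign so that $\delta(a)$ is the class of $\Lambda[y]/(y^p-y-a)$ with $\sigma(y)=y+1$. By the long exact sequences, $H^2(\Lambda,\mathbb Z/p^k)=0$ for all $k$. Hence for
\[
0\to\mathbb Z/p^{r-1}\xrightarrow{\ \iota\ }\mathbb Z/p^r\xrightarrow{\ q\ }\mathbb Z/p\to0
\]
the sequence
\begin{equation}\label{eq:dev}
H^1(\Lambda,\mathbb Z/p^{r-1})\xrightarrow{\ \iota_*\ }H^1(\Lambda,\mathbb Z/p^r)\xrightarrow{\ q_*\ }H^1(\Lambda,\mathbb Z/p)\to0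
\end{equation}
is exact.

\section{The smallest case: cubic extensions}\label{sec:cubic}

Let $p=3$, $r=1$, and let $A$ be the localization of $\mathbb Z[x]$ at the multiplicative set $1+3\mathbb Z[x]$. For $a,f\in\mathbb Z[x]$ we have $1+3\frac a{1+3f}=\frac{1+3(f+a)}{1+3f}\in A^*$, so $3\in\operatorname{Jac}(A)$. Also $A/3A=\mathbb F_3[x]$, and we want a $C_3$-extension of $A$ that reduces to $y^3-y=x$. The equation $y^3-y=x$ itself does not work. Over $A$ it is \'etale, since its discriminant $4-27x^2\in1+3\mathbb Z[x]$ is a unit. But the discriminant is not a square in $\mathbb Q(x)$, so the extension is not cyclic. We first explain how to find a better equation; Proposition~\ref{prop:cubic} then verifies it independently.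

\emph{With a root of unity.} Let $\rho$ be a primitive cube root of unity, $\lambda=\rho-1$ and $\omega=\rho-\rho^2$. Then $\omega^2=-3$, $\lambda^2=-3\rho$ and $\lambda^3=3\omega$. From $3=-\rho^2\lambda^2$ we get
\[
(1+\lambda y)^3=1+\lambda^3\bigl(y^3-\rho^2\lambda y^2-\rho^2y\bigr),
\]
and the bracket is $y^3-y$ modulo $\lambda$. So over $A[\rho]$ the Kummer equation $w^3=1+\lambda^3x$ becomes, in the coordinate $y$ with $w=1+\lambda y$, an \'etale cubic equation reducing to $y^3-y=x$. The automorphism $\sigma(w)=\rho w$ becomes $\sigma(y)=\rho y+1$, which reduces to $y\mapsto y+1$. The same holds for $w^3=z$ whenever $z\equiv1+\lambda^3x$ modulo $\lambda^4$.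

\emph{Without it.} Let $\tau$ be the automorphism $\rho\mapsto\rho^2$ of $A[\rho]/A$. A Kummer extension $w^3=z$ of $A[\rho,1/3]$ comes from $A[1/3]$ only if $\tau$ extends to it and commutes with $\sigma$. Then $\sigma(\tau(w))=\tau(\rho w)=\rho^2\tau(w)$, so $\tau(w)$ is a multiple of $w^2$, and $\tau(z)$ must be $z^2$ times a cube. This can be arranged for any unit $b$ by taking
\[
z=N(b):=b^2\,\tau(b),\qquad\text{because then}\quad \tau(z)=b\,\tau(b)^2=z^2b^{-3},
\]
and we put $\tau(w)=w^2b^{-1}$. Then $\tau^2(w)=w^4b^{-2}\tau(b)^{-1}=w$. We take $b=1+3\omega x$, a unit of $A[\rho]$ because $3\in\operatorname{Jac}(A[\rho])$. As $\tau(\omega)=-\omega$, we have $N(b)\equiv1+(2-1)\,3\omega x=1+\lambda^3x$ modulo $\lambda^4$, which is what the first step asks for. The $\tau$-invariants of $A[\rho,1/3][w]/(w^3-N(b))$ form a $C_3$-extension of $A[1/3]$.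

\emph{Integrality at $3$.} It remains to see that this extension has a good model over $A$. Put $g=\tau(w)/w=w/b$. Then $g^3=\tau(b)/b=(1-3\omega x)/(1+3\omega x)$, $\sigma(g)=\rho g$, $\tau(g)=g^{-1}$. The element $1+g$ divides $1+g^3=2/(1+3\omega x)$, which is a unit, since $-2=1-3\in A^*$. So we can put $Y=(g-1)/(\omega(g+1))$, that is, $g=(1+\omega Y)/(1-\omega Y)$, and $Y$ is $\tau$-invariant. Since
\[
(1+\omega Y)^3=1-9Y^2+3\omega(Y-Y^3),
\]
the equation for $g^3$ becomes $Y^3-Y=x(1-9Y^2)$. Since $\rho=(1+\omega)/(1-\omega)$, the map $g\mapsto\rho g$ becomes $Y\mapsto(Y+1)/(1-3Y)$. Denominators have disappeared, and the outcome can be verified without reference to how it was found.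

\begin{proposition}\label{prop:cubic}
The ring $S=A[Y]/(Y^3+9xY^2-Y-x)$ with $\sigma(Y)=(Y+1)(1-3Y)^{-1}$ is a $C_3$-Galois extension of $A$. Modulo $3$ it is $Y^3-Y=x$ with $\sigma(Y)=Y+1$.
\end{proposition}
\begin{proof}
As $S$ is integral over $A$ and $3\in\operatorname{Jac}(A)$, we have $3\in\operatorname{Jac}(S)$ and $1+3S\subseteq S^*$. In particular $-2$, $1\pm3Y$ and $1+3Y^2$ are units of $S$, and the defining equation is $Y^3-Y=x(1-9Y^2)$. Put $Y_1=(Y+1)(1-3Y)^{-1}$. Then
\[
Y_1-1=\frac{4Y}{1-3Y},\quad Y_1+1=\frac{2(1-Y)}{1-3Y},\quad 1-3Y_1=\frac{-2(1+3Y)}{1-3Y},\quad 1+3Y_1=\frac{4}{1-3Y},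
\]
so
\[
\frac{Y_1(Y_1-1)(Y_1+1)}{(1-3Y_1)(1+3Y_1)}
=\frac{8Y(Y+1)(1-Y)}{-8(1+3Y)(1-3Y)}
=\frac{Y(Y-1)(Y+1)}{(1-3Y)(1+3Y)}=x .
\]
Thus $\sigma$ is a well-defined endomorphism of $S$. The third power of $\left(\begin{smallmatrix}1&1\\-3&1\end{smallmatrix}\right)$ is $-8$ times the identity, so $\sigma^3=1$. Finally $\sigma(Y)-Y=(1+3Y^2)(1-3Y)^{-1}$ is a unit, and so is $\sigma^{-1}(Y)-Y=-\sigma^{-1}(\sigma(Y)-Y)$. Lemma~\ref{lem:units} applies with $\theta_k=Y$.
\end{proof}

Specializing $x$ proves Theorem~A for $C_3$: if $1+3R\subseteq R^*$ and $3\in P$, a $C_3$-extension of $R/P$ has the form $y^3-y=\bar a$, and $Y^3+9aY^2-Y-a$ lifts it for any $a\in R$ over $\bar a$. For $n=p^r$ in general the twisted norm $N$ will have an analogue. The last step, the guess of an integral coordinate, will be replaced by an argument that produces the integral model without computing it.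

\section{One class in each degree suffices}\label{sec:reduction}

The universal ring is needed over $\mathbb Z$ for Theorems~A and~B(1), and over $\mathbb Z[i]$ and $\mathbb Z[\sqrt{-2}]$ for Theorem~B(2). So let $p$ be any prime and let $O$ be a Noetherian domain with an element $\pi$ such that $O/\pi O=\mathbb F_p$ and some power $\pi^e$, $e\ge1$, is associate to $p$. For $O=\mathbb Z$ take $\pi=p$. Let
\[
A=A_O=\text{the localization of }O[x]\text{ at the multiplicative set }1+pO[x].
\]

\begin{lemma}\label{lem:A}
$A$ is a Noetherian domain, $p\in\operatorname{Jac}(A)$, and $A/\pi A=\mathbb F_p[x]$. If $R$ is an $O$-algebra with $1+pR\subseteq R^*$, then for each $a\in R$ there is a unique $O$-algebra homomorphism $A\to R$ with $x\mapsto a$.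
\end{lemma}
\begin{proof}
As $p$ is not a unit of $O[x]$, $0\notin1+pO[x]$, and $A$ is a localization of the Noetherian domain $O[x]$. For $a,f\in O[x]$ we have $1+p\frac a{1+pf}=\frac{1+p(f+a)}{1+pf}\in A^*$, so $p\in\operatorname{Jac}(A)$. Since $\pi$ divides $p$, the elements $1+pf$ become $1$ modulo $\pi$, so $A/\pi A=O[x]/\pi=\mathbb F_p[x]$. Under $x\mapsto a\in R$ the element $1+pf$ goes to $1+pf(a)\in R^*$, which gives the unique homomorphism.
\end{proof}

This is the only place where the hypothesis $1+pR\subseteq R^*$ of Theorem~A enters. We consider the following condition on $O$ and $j\ge1$: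
\begin{equation*}
(\mathrm U_j)\qquad\text{there is }\alpha_j\in H^1(A,\mathbb Z/p^j)\text{ with }q_*\bigl(\alpha_j|_{\mathbb F_p[x]}\bigr)=\delta(x),
\end{equation*}
where $q:\mathbb Z/p^j\to\mathbb Z/p$ is the projection. If $(\mathrm U_r)$ holds, so does $(\mathrm U_j)$ for $1\le j\le r$: push $\alpha_r$ forward along the projection $\mathbb Z/p^r\to\mathbb Z/p^j$. Proposition~\ref{prop:cubic} is $(\mathrm U_1)$ for $p=3$, $O=\mathbb Z$. One might expect to need as many variables as there are Witt components, but d\'evissage makes do with one.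

\begin{proposition}\label{prop:reduction}
Let $r\ge1$ and suppose that $(\mathrm U_r)$ holds. Let $R$ be an $O$-algebra with $1+pR\subseteq R^*$ and $P$ an ideal with $p\in P$. Then $H^1(R,\mathbb Z/p^r)\to H^1(R/P,\mathbb Z/p^r)$ is surjective.
\end{proposition}
\begin{proof}
Replacing $P$ by $P+\pi R$ divides $R/P$ by a nilpotent ideal, since $\pi^e\in P$. This does not change $H^1(R/P,-)$. So we may assume $\pi\in P$. Write $\bar R=R/P$, an $\mathbb F_p$-algebra.

We use induction on $r$, starting from the trivial case $r=0$; recall that $(\mathrm U_r)$ implies $(\mathrm U_{r-1})$ if $r\ge2$. Let $\bar\alpha\in H^1(\bar R,\mathbb Z/p^r)$. Write $q_*\bar\alpha=\delta(\bar a)$ and choose $a\in R$ over $\bar a$. Let $\varphi:A\to R$ be the homomorphism with $\varphi(x)=a$. It induces $\mathbb F_p[x]=A/\pi A\to\bar R$, $x\mapsto\bar a$. Let $\beta$ be the image of $\varphi_*\alpha_r$ in $H^1(\bar R,\mathbb Z/p^r)$. By naturality $q_*\beta=\delta(\bar a)=q_*\bar\alpha$. By \eqref{eq:dev}, $\bar\alpha-\beta=\iota_*\bar\gamma$ with $\bar\gamma\in H^1(\bar R,\mathbb Z/p^{r-1})$.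 By induction $\bar\gamma$ lifts to some $\gamma\in H^1(R,\mathbb Z/p^{r-1})$, and $\varphi_*\alpha_r+\iota_*\gamma$ lifts $\bar\alpha$.
\end{proof}

\section{Cyclotomic data and the rings over $A$}\label{sec:rings}

Fix $r\ge1$, let $n=p^r$ and let $\zeta$ be a primitive $n$-th root of unity. In Section~\ref{sec:cubic} we used that $\mathbb Z[\rho]/\mathbb Z$ has the cyclic group generated by $\rho\mapsto\rho^2$ and that $2^2=1+3\cdot1$. In general we need a base $O$ over which the Galois group of $\mathbb Q(\zeta)$ is cyclic, with a generator $\zeta\mapsto\zeta^t$ of order $m$ such that $(t^m-1)/n$ is prime to $p$.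

\begin{definition}\label{def:adm}
An \emph{admissible datum} is one of the following:
\begin{enumerate}
\item[(a)] $p$ odd, $r\ge1$, $O=\mathbb Z$, $\pi=p$, $t>0$ a primitive root modulo $p^2$, $m=p^{r-1}(p-1)$;
\item[(b)] $p=2$, $r\ge3$, $O=\mathbb Z[i]$, $\pi=1+i$, $t=5$, $m=2^{r-2}$;
\item[(c)] $p=2$, $r\ge3$, $O=\mathbb Z[\sqrt{-2}]$, $\pi=\sqrt{-2}$, $t=3$, $m=2^{r-2}$.
\end{enumerate}
\end{definition}

In each case $O$ is a principal ideal domain contained in $\mathbb Z[\zeta]$, $O/\pi=\mathbb F_p$, and a power of $\pi$ is associate to $p$. Let $K$ be the fraction field of $O$.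

\begin{lemma}\label{lem:datum}
The group $\mathrm{Gal}(\mathbb Q(\zeta)/K)$ is cyclic of order $m$, generated by $\tau:\zeta\mapsto\zeta^t$, and
\begin{equation}\label{eq:s}
t^m=1+ns\qquad\text{with }p\nmid s.
\end{equation}
\end{lemma}
\begin{proof}
Case (a): a primitive root modulo $p^2$ is a primitive root modulo every power of $p$. So $t$ has order $m$ modulo $p^r$, and order $pm$ modulo $p^{r+1}$. The first statement shows that $\tau$ generates the Galois group and that $t^m=1+ns$, and the second that $p\nmid s$.

Cases (b), (c): we have $5=1+4$ and $3^2=1+8$, and if $u$ is odd and $k\ge2$ then $(1+2^ku)^2=1+2^{k+1}u'$ with $u'=u+2^{k-1}u^2$ odd. By repeated squaring, $5^{2^j}=1+2^{j+2}u_j$ for $j\ge0$ and $3^{2^j}=1+2^{j+2}u_j'$ for $j\ge1$, with $u_j,u_j'$ odd. With $j=r-2$ this is \eqref{eq:s}. With $j=r-3$ (and with $3\not\equiv1$ modulo $8$ if $t=3$, $r=3$) it shows that $t^{m/2}\not\equiv1$ modulo $2^r$, so $\tau$ has order $m$. The automorphism $\zeta\mapsto\zeta^5$ sends $i$, a power of $\zeta$, to $i^5=i$. With $\zeta_8$ a primitive eighth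 root of unity in $\langle\zeta\rangle$, we have $(\zeta_8+\zeta_8^3)^2=\zeta_8^2-2+\zeta_8^6=-2$, so $\sqrt{-2}=\pm(\zeta_8+\zeta_8^3)$ is fixed by $\zeta\mapsto\zeta^3$. Since $[\mathbb Q(\zeta):K]=2^{r-2}=m$, $\tau$ generates.
\end{proof}

\begin{remark}\label{rem:two}
For $p=2$ and $O=\mathbb Z$ the conditions fail for $r\ge2$. If $r\ge3$, $\mathrm{Gal}(\mathbb Q(\zeta)/\mathbb Q)$ is not cyclic. If $r=2$, it is generated by $\zeta\mapsto\zeta^t$ with $t\equiv3$ modulo $4$, but $t^2\equiv1$ modulo $8$, so $s$ is even. That is why $C_4$ is treated by hand in Section~\ref{sec:two}.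
\end{remark}

Put $\lambda=\zeta-1$. We recall that $\mathbb Z[\zeta]/\lambda=\mathbb F_p$, that $p$ is associate in $\mathbb Z[\zeta]$ to a power of $\lambda$, and that $\prod_{i=1}^{n-1}(1-\zeta^i)=n$. So $1-\zeta^i$ is a unit of $\mathbb Z[\zeta,1/p]$ whenever $n\nmid i$. As a finitely generated torsion-free module over the principal ideal domain $O$, $\mathbb Z[\zeta]$ is free, of rank $m$.

The following theorem is proved at the end of Section~\ref{sec:glue}.

\begin{theorem}\label{thm:A}
For an admissible datum, $H^1(A,\mathbb Z/n)\to H^1(A/\pi A,\mathbb Z/n)=H^1(\mathbb F_p[x],\mathbb Z/n)$ is surjective.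
\end{theorem}

\begin{proof}[Proof of Theorem A from Theorem~\ref{thm:A}]
By \eqref{eq:dev} for $\Lambda=\mathbb F_p[x]$ there is a class in $H^1(\mathbb F_p[x],\mathbb Z/p^r)$ with image $\delta(x)$ under $q_*$. Lift it to $A$ by Theorem~\ref{thm:A}. This is $(\mathrm U_r)$. In case (a) it holds for all $r\ge1$ with $O=\mathbb Z$, so Proposition~\ref{prop:reduction} gives Theorem~A.
\end{proof}

\paragraph{The rings.} Let $\hat A=\varprojlim A/p^k$. It is Noetherian, and it is faithfully flat over $A$ because $A$ is Noetherian and $p\in\operatorname{Jac}(A)$ \cite[Thm.~8.14]{Mat}. Put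
\[
B=A\otimes_O\mathbb Z[\zeta],\qquad \hat B=\hat A\otimes_O\mathbb Z[\zeta],
\]
with $\tau$ acting on the second factor. A prime denotes inversion of $p$: $A'=A[1/p]$, $B'=B[1/p]=B[1/\lambda]$, and likewise $\hat A'$, $\hat B'=\hat B[1/\lambda]$. The extensions $B'/A'$ and $\hat B'/\hat A'$ are $\langle\tau\rangle$-Galois. By base change it suffices to see this for $\mathbb Z[\zeta,1/p]/O[1/p]$, and there Lemma~\ref{lem:units} applies with $\theta_k=\zeta$, because $\tau^j(\zeta)-\zeta=\zeta(\zeta^{t^j-1}-1)$ is a unit for $m\nmid j$.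

Since $p\in\operatorname{Jac}(A)$ and $B$ is integral over $A$, every maximal ideal of $B$ contains $p$, hence $\lambda$. So $\lambda\in\operatorname{Jac}(B)$. The ring $\hat B$ is finite free over $\hat A$, so it is Noetherian and $p$-adically, hence $\lambda$-adically, complete and separated. Thus $\lambda\in\operatorname{Jac}(\hat B)$. It is flat over $\mathbb Z[\zeta]$, as $\hat A$ is flat over $A$ and $A$ over $O$. So $\lambda$ is a nonzerodivisor on $\hat B$. The map $O\to\mathbb Z[\zeta]/\lambda=\mathbb F_p$ is surjective and its kernel contains $p$, hence $\pi$. So it induces $O/\pi=\mathbb Z[\zeta]/\lambda$, and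
\[
\hat B/\lambda=\hat A/\pi=A/\pi=\mathbb F_p[x].
\]
Finally $B/\lambda^k=\hat B/\lambda^k$ for all $k$, because $B/p^k=\hat B/p^k$ and $\lambda$ divides $p$.

What makes $\hat B'$ tractable is that $\hat B/\lambda=\mathbb F_p[x]$ is a principal ideal domain.

\begin{proposition}\label{prop:Bhat}
\begin{enumerate}
\item[(i)] $\hat B$ is a domain, and every element of $\hat B'^*$ is $\lambda^k\hat u$ with $k\in\mathbb Z$, $\hat u\in\hat B^*$.
\item[(ii)] $\hat B'$ is a principal ideal domain. In particular every invertible $\hat B'$-module is free.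
\item[(iii)] Every element of $\hat B'^*$ has the form $b\,c^n$ with $b$ in the image of $B'^*$ and $c\in\hat B^*$.
\end{enumerate}
\end{proposition}
\begin{proof}
(i) The ideal $(\lambda)$ is prime. By separatedness every nonzero element of $\hat B$ is $\lambda^ku$ with $u\notin(\lambda)$. For two such elements $\lambda^ku$ and $\lambda^lv$ we have $uv\notin(\lambda)$, and $\lambda$ is a nonzerodivisor, so the product is not zero. Now let $u\in\hat B'^*$, and write $u=\lambda^au_0$, $u^{-1}=\lambda^{a'}v_0$ with $a,a'\in\mathbb Z$ and $u_0,v_0\in\hat B\setminus(\lambda)$. Then $\lambda^{a+a'}u_0v_0=1$. If $a+a'<0$, then $u_0v_0\in(\lambda)$, which is false. If $a+a'>0$, then $\lambda$ is a unit of $\hat B$, which is false. So $u_0v_0=1$.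

(ii) Let $I'\ne0$ be an ideal of $\hat B'$ and $I=I'\cap\hat B$, so $I'=I[1/\lambda]$. If $\lambda g\in I$ with $g\in\hat B$, then $g\in I'\cap\hat B=I$. Hence $I\cap\lambda\hat B=\lambda I$, and $I/\lambda I$ embeds in $\hat B/\lambda=\mathbb F_p[x]$ as an ideal. So $I/\lambda I$ is generated by one element. As $I$ is finitely generated and $\lambda\in\operatorname{Jac}(\hat B)$, Nakayama's lemma shows that $I$ is principal, and so is $I'$.

(iii) By (i) it is enough to treat $\hat u\in\hat B^*$, since $\lambda\in B'^*$. The element $n^2\lambda$ is associate to a power of $\lambda$, so there is $u\in B$ with $u\equiv\hat u$ modulo $n^2\lambda\hat B$. It is a unit modulo $\lambda$, hence a unit of $B$, because $\lambda\in\operatorname{Jac}(B)$. Write $\hat u=u(1+n^2\lambda v)$ with $v\in\hat B$. It remains to show that $1+n^2\lambda v$ is an $n$-th power. We have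
\[
(1+n\lambda y)^n=1+n^2\lambda\bigl(y+\lambda f(y)\bigr),\qquad f(y)=\sum_{j=2}^n\tbinom nj n^{j-2}\lambda^{j-2}y^j,
\]
so we must solve $y+\lambda f(y)=v$. Put $y_0=v$ and $y_{k+1}=v-\lambda f(y_k)$. Since $y-y'$ divides $f(y)-f(y')$, induction gives $y_{k+1}-y_k\in\lambda^{k+1}\hat B$. The sequence converges to a solution $y\in\hat B$, and we take $b=u$, $c=1+n\lambda y$. Here $c$ is a unit because $\lambda\in\operatorname{Jac}(\hat B)$.
\end{proof}

\section{Kummer extensions that descend}\label{sec:kummer}

Consider a $C_n$-extension $U$ of $\hat A'$. After adjoining $\zeta$ it is a Kummer extension $w^n=z$ with $\sigma(w)=\zeta w$; Proposition~\ref{prop:Bhat}(ii) provides the generator $w$. Approximating $z$ directly is not enough, since an approximation of $z$ over $B'$ has no reason to give something that descends to $A'$. We therefore look for a description of those $z$ that do descend in terms of a parameter without constraints. As in the cubic case, commutation of $\tau$ with $\sigma$ forces $\tau(w)=c\,w^t$ for a unit $c$, and the relation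 $\tau^m=1$ will give a condition on $(z,c)$. It is expressed by the following twisted norm.

Let $(\mathcal A,\mathcal B)$ be $(A',B')$ or $(\hat A',\hat B')$. For $b\in\mathcal B^*$ put
\[
N(b)=\prod_{i=0}^{m-1}\tau^i(b)^{t^{m-1-i}}\in\mathcal B^* .
\]
This is a homomorphism $\mathcal B^*\to\mathcal B^*$. For $n=3$, $t=m=2$ it is $b^2\tau(b)$.

\begin{lemma}\label{lem:N}
\begin{enumerate}
\item[(i)] $\tau(N(b))=N(b)^t\,b^{-ns}$ for $b\in\mathcal B^*$.
\item[(ii)] Let $T$ be a $\mathcal B$-algebra with a ring endomorphism, again denoted $\tau$, that is compatible with $\tau$ on $\mathcal B$. Let $w\in T$ and $\tau(w)=c\,w^t$ with $c\in\mathcal B^*$. Then $\tau^m(w)=N(c)\,w^{t^m}$.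
\end{enumerate}
\end{lemma}
\begin{proof}
(i) We have $\tau(N(b))=\prod_{j=1}^{m}\tau^j(b)^{t^{m-j}}$ and $N(b)^t=\prod_{j=0}^{m-1}\tau^j(b)^{t^{m-j}}$. Since $\tau^m=1$ on $\mathcal B$, the quotient is $b\cdot b^{-t^m}=b^{-ns}$ by \eqref{eq:s}.

(ii) We claim $\tau^j(w)=w^{t^j}\prod_{i=0}^{j-1}\tau^i(c)^{t^{j-1-i}}$ for $j\ge0$; the case $j=m$ is the assertion. Applying $\tau$ to the formula for $j$ gives
\[
\tau^{j+1}(w)=(c\,w^t)^{t^j}\prod_{i=0}^{j-1}\tau^{i+1}(c)^{t^{j-1-i}}
=w^{t^{j+1}}\,c^{t^j}\prod_{i=1}^{j}\tau^{i}(c)^{t^{j-i}},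
\]
the formula for $j+1$.
\end{proof}

\begin{proposition}[Construction]\label{prop:Sb}
Let $b\in\mathcal B^*$ and
\[
T_b=\mathcal B[w]/\bigl(w^n-N(b)\bigr),\qquad \sigma(w)=\zeta w,\qquad \tau(w)=w^t\,b^{-s},
\]
where $\sigma$ is $\mathcal B$-linear and $\tau$ extends $\tau$ on $\mathcal B$. Then $\sigma$ and $\tau$ are well defined and commute, $\tau^m=1$, and $S_b:=T_b^{\tau}$ is a $C_n$-Galois extension of $\mathcal A$ with group $\langle\sigma\rangle$. Moreover:
\begin{enumerate}
\item[(i)] for $b\in B'^*$, $S_b\otimes_{A'}\hat A'$ is the extension of $\hat A'$ constructed from the image of $b$ in $\hat B'^*$;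
\item[(ii)] $S_{bc^n}\cong S_b$ for all $c\in\mathcal B^*$.
\end{enumerate}
\end{proposition}
\begin{proof}
Put $z=N(b)$, a unit; so $w$ is a unit. The map $\tau$ is well defined because $(w^tb^{-s})^n=z^tb^{-ns}=\tau(z)$ by Lemma~\ref{lem:N}(i). Both $\sigma\tau$ and $\tau\sigma$ act as $\tau$ on $\mathcal B$ and send $w$ to $\zeta^tw^tb^{-s}$. By Lemma~\ref{lem:N}(ii) with $c=b^{-s}$,
\[
\tau^m(w)=N(b)^{-s}w^{1+ns}=z^{-s}z^sw=w .
\]
So $\langle\tau\rangle\cong C_m$ acts semilinearly on $T_b$. The algebra $T_b$ is free of rank $n$ over $\mathcal B$, and $\sigma^k(w)-w=(\zeta^k-1)w$ is a unit for $n\nmid k$. By Lemma~\ref{lem:units}, $T_b/\mathcal B$ is $\langle\sigma\rangle$-Galois. Galois descent for the $\langle\tau\rangle$-Galois extension $\mathcal B/\mathcal A$ says that $S_b\otimes_{\mathcal A}\mathcal B\cong T_b$, compatibly with $\sigma$. As $\mathcal B/\mathcal A$ is faithfully flat, $S_b/\mathcal A$ is $C_n$-Galois by Lemma~\ref{lem:flat}.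

(i) We have $B'\otimes_{A'}\hat A'=\hat B'$, and taking the kernel of $\tau-1$ commutes with the flat base change $A'\to\hat A'$.

(ii) Let $\tilde w$ be the generator of $T_{bc^n}$ and send $\tilde w$ to $wN(c)\in T_b$. This is well defined, as $(wN(c))^n=N(b)N(c)^n=N(bc^n)$, it is an isomorphism of $\mathcal B$-algebras since $N(c)$ is a unit, and it commutes with $\sigma$. By Lemma~\ref{lem:N}(i),
\[
\tau(wN(c))=w^tb^{-s}\,N(c)^tc^{-ns}=(wN(c))^t\,(bc^n)^{-s},
\]
so it also commutes with $\tau$. Pass to $\tau$-invariants.
\end{proof}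

\begin{proposition}[Classification]\label{prop:class}
Every $C_n$-Galois extension $U$ of $\hat A'$ is isomorphic to $S_b$ for some $b\in\hat B'^*$.
\end{proposition}
\begin{proof}
Let $T=U\otimes_{\hat A'}\hat B'$ with the commuting actions $\sigma\otimes1$ and $1\otimes\tau$, again denoted $\sigma,\tau$. Then $T/\hat B'$ is $\langle\sigma\rangle$-Galois and $T^\tau=U$.

\emph{Kummer theory.} For $i\in\mathbb Z/n$ let $L_i=\{y\in T:\sigma(y)=\zeta^iy\}$. The operators $e_i=\frac1n\sum_{j}\zeta^{-ij}\sigma^j$ are orthogonal projectors onto the $L_i$ with sum $1$; this uses $n\in\hat B'^*$ and $\sum_i\zeta^{ij}=0$ for $n\nmid j$. So $T=\bigoplus_iL_i$, and the $L_i$ commute with base change. After the faithfully flat base change $\hat B'\to T$, the extension becomes, via $h$, the product $\prod_{g\in\mathbb Z/n}T$ with $(\sigma f)(g)=f(g+1)$. Its $\zeta^i$-eigenspace is free of rank one, generated by the unit $u_i:g\mapsto\zeta^{ig}$, and $u_iu_j=u_{i+j}$. Hence the $L_i$ are invertible $\hat B'$-modules, $L_0=\hat B'$, and multiplication gives $L_i\otimes L_j\cong L_{i+j}$.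 By Proposition~\ref{prop:Bhat}(ii), $L_1=\hat B'w$ for some $w$. Then $w^i$ generates $L_i$ for every integer $i\ge0$ (the index of $L_i$ being read modulo $n$). In particular $z:=w^n$ generates $L_0=\hat B'$, so $z\in\hat B'^*$, $w\in T^*$, and $T=\hat B'[w]/(w^n-z)$.

\emph{The action of $\tau$.} From $\sigma(\tau(w))=\tau(\zeta w)=\zeta^t\tau(w)$ we see that the unit $c:=\tau(w)w^{-t}$ and its inverse are fixed by $\sigma$. So $c\in\hat B'^*$ and $\tau(w)=c\,w^t$. By Lemma~\ref{lem:N}(ii) and $\tau^m=1$,
\[
w=N(c)\,w^{1+ns}=N(c)\,z^s\,w,\qquad\text{hence}\qquad z^s=N(c)^{-1}.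
\]
So $z^s$ is a twisted norm. It is here that $p\nmid s$ is needed: it lets us extract the $s$-th root modulo $n$-th powers. Choose integers $s',k$ with $ss'=1+nk$, and put
\[
b=c^{-s'},\qquad \tilde w=w\,z^k ,
\]
where $\tilde w$ is again a generator of $L_1$. Then
\[
\tilde w^n=z^{1+nk}=z^{ss'}=N(c)^{-s'}=N(b),
\]
and, since $\tau(z)=\tau(w)^n=c^nz^t$,
\[
\tau(\tilde w)=c\,w^t\,c^{nk}z^{tk}=c^{ss'}\,\tilde w^t=b^{-s}\,\tilde w^t .
\]
Sending the generator of $T_b$ to $\tilde w$ is therefore an isomorphism $T_b\cong T$ compatible with $\sigma$ and $\tau$. Taking $\tau$-invariants, $S_b\cong U$.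
\end{proof}

Now the freedom to change $b$ by $n$-th powers pays off.

\begin{corollary}\label{cor:approx}
Every $C_n$-Galois extension of $\hat A'$ is isomorphic to $S'\otimes_{A'}\hat A'$ for some $C_n$-Galois extension $S'$ of $A'$.
\end{corollary}
\begin{proof}
By Proposition~\ref{prop:class} it is $S_{\hat b}$ with $\hat b\in\hat B'^*$. By Proposition~\ref{prop:Bhat}(iii), $\hat b=b\,c^n$ with $b$ coming from $B'^*$. By Proposition~\ref{prop:Sb}, $S_{\hat b}\cong S_b$, and this is the base change of the extension $S_b$ of $A'$.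
\end{proof}

\section{Gluing}\label{sec:glue}

We now have all pieces of the square
\[
\begin{array}{ccc}
A&\longrightarrow&\hat A\\
\downarrow&&\downarrow\\
A'&\longrightarrow&\hat A'
\end{array}
\]
The completion carries the lift that exists for trivial reasons, and $A'$ carries an extension that agrees with it over $\hat A'$. We are left with combining them.

\begin{lemma}\label{lem:complete}
Every $C_n$-Galois extension $\bar S$ of $A/\pi A$ lifts to a $C_n$-Galois extension $\hat S$ of $\hat A$.
\end{lemma}
\begin{proof}
The kernel of $A/p^k\to A/\pi$ is nilpotent. So $\bar S$ lifts, uniquely and together with its $C_n$-action, to a compatible system of finite \'etale $A/p^k$-algebras $S_k$ of rank $n$. Let $\hat S=\varprojlim S_k$, with its $C_n$-action.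

We check that $\hat S$ is a finite projective $\hat A$-module of rank $n$ with $\hat S/p^k=S_k$. Write $S_1$ as the image of an idempotent matrix over $A/p$. It lifts to an idempotent matrix over the $p$-adically complete ring $\hat A$, whose image $Q$ is a finite projective $\hat A$-module with $Q/p\cong S_1$. Since $Q$ is projective and $S_{k+1}\to S_k$ is surjective, we can choose compatible maps $Q/p^k\to S_k$ extending this isomorphism. They are surjective by Nakayama, and hence bijective, as both sides are projective of the same rank. So $Q\cong\hat S$, and the assertion follows. Moreover $\hat S/\pi=S_1/\pi=\bar S$.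

The map $h$ for $\hat S/\hat A$ is a map of finite projective $\hat A$-modules of the same rank $n^2$. It is bijective modulo $\pi\in\operatorname{Jac}(\hat A)$, so it is surjective by Nakayama, hence bijective. By Lemma~\ref{lem:flat}, $\hat S/\hat A$ is $C_n$-Galois.
\end{proof}

\begin{lemma}\label{lem:glue}
Let $\hat S/\hat A$ and $S'/A'$ be $C_n$-Galois, with an isomorphism $S'\otimes_{A'}\hat A'\cong\hat S[1/p]$ of $C_n$-Galois extensions of $\hat A'$. Then there is a $C_n$-Galois extension $S/A$ with $S\otimes_A\hat A\cong\hat S$ as $C_n$-Galois extensions of $\hat A$.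
\end{lemma}
\begin{proof}
Write $E=\hat S[1/p]=S'\otimes_{A'}\hat A'=S'\otimes_A\hat A$. The ring $\hat S$ is flat over $\hat A$, hence $p$-torsion-free and contained in $E$. The map $S'\to E$ is injective because $A'\to\hat A'$ is faithfully flat. Let
\[
S=S'\cap\hat S\subset E ,
\]
a $C_n$-stable $A$-subalgebra. We claim that $S\otimes_A\hat A\to\hat S$ is an isomorphism.

Choose a finitely generated $A$-submodule $M\subset S'$ with $M[1/p]=S'$. By flatness $\hat M:=M\otimes_A\hat A$ is a submodule of $S'\otimes_A\hat A=E$, and $\hat M[1/p]=E$. Replacing $M$ by $p^jM$ for some $j$, we may assume $\hat M\subseteq\hat S$. Since $\hat S$ is finitely generated, $p^k\hat S\subseteq\hat M$ for some $k$. Because $A/p^j=\hat A/p^j$, we have $M/p^jM\cong\hat M/p^j\hat M$ for all $j$, so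
\[
S'/M=\varinjlim_j\,p^{-j}M/M\longrightarrow\varinjlim_j\,p^{-j}\hat M/\hat M=E/\hat M
\]
is an isomorphism. We have $M\subseteq S$, and as $\hat M\subseteq\hat S$, an element of $S'$ lies in $S$ if and only if its image in $E/\hat M$ lies in $\hat S/\hat M$. Thus $S/M\cong\hat S/\hat M$. This module is killed by $p^k$, so $(S/M)\otimes_A\hat A=S/M$. In the diagram with exact rows
\[
\begin{array}{ccccccccc}
0&\to&M\otimes_A\hat A&\to&S\otimes_A\hat A&\to&(S/M)\otimes_A\hat A&\to&0\\
&&\downarrow&&\downarrow&&\downarrow&&\\
0&\to&\hat M&\to&\hat S&\to&\hat S/\hat M&\to&0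
\end{array}
\]
the outer vertical maps are isomorphisms, hence so is the middle one. This proves the claim. As $\hat A$ is faithfully flat over $A$ and the isomorphism is $C_n$-equivariant, $S/A$ is $C_n$-Galois by Lemma~\ref{lem:flat}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\bar S$ be a $C_n$-Galois extension of $A/\pi A$ and $\hat S$ its lift to $\hat A$ from Lemma~\ref{lem:complete}. By Corollary~\ref{cor:approx}, $\hat S[1/p]\cong S'\otimes_{A'}\hat A'$ for some $C_n$-Galois extension $S'/A'$. Lemma~\ref{lem:glue} gives a $C_n$-Galois extension $S/A$ with $S\otimes_A\hat A\cong\hat S$, and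
\[
S\otimes_AA/\pi A=\hat S\otimes_{\hat A}\hat A/\pi\hat A=\bar S
\]
as $C_n$-Galois extensions.
\end{proof}

This completes the proof of Theorem~A and of the conjecture.

\section{The prime 2: degrees 2 and 4, and the bases $\mathbb Z[i]$, $\mathbb Z[\sqrt{-2}]$}\label{sec:two}

Let $p=2$, $O=\mathbb Z$, $\pi=2$, so $A$ is $\mathbb Z[x]$ localized at $1+2\mathbb Z[x]$. We verify $(\mathrm U_1)$ and $(\mathrm U_2)$ by explicit extensions.

\paragraph{Degree 2.} Take $A[y]/(y^2-y-x)$ with $\sigma(y)=1-y$. The square of $y-\sigma(y)=2y-1$ is $1+4x\in A^*$, so Lemma~\ref{lem:units} applies. Modulo $2$ the class is $\delta(x)$.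

\paragraph{Degree 4.} The idea is this. Let $D=1+4x^2$, a sum of two squares, let $d=\sqrt D$ and $\varepsilon=D+2xd$, whose norm is $D=d^2$. For any nonzero $c\in\mathbb Q(x)$, the square root of $c\varepsilon$ generates a cyclic quartic extension of $\mathbb Q(x)$. We choose $c$ so that $c\varepsilon$ becomes a square modulo $4$, which makes the second quadratic step \'etale at $2$.

Precisely, put $D=1+4x^2$ and $c=1+2x$, both units of $A$, and
\[
\mathcal E=A[\theta]/(\theta^2-\theta-x^2),\qquad\sigma(\theta)=1-\theta,\qquad d=1-2\theta .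
\]
Then $d^2=1+4(\theta^2-\theta)=D$, so $d\in\mathcal E^*$, and $\sigma(d)=-d$. Since $\theta-\sigma(\theta)=-d$, $\mathcal E/A$ is $C_2$-Galois by Lemma~\ref{lem:units}. Let $\varepsilon=D+2xd$. Then $\varepsilon\,\sigma(\varepsilon)=D^2-4x^2D=D$, so $\varepsilon\in\mathcal E^*$. Furthermore
\[
\varepsilon-c=4x^2+2x(d-1)=4x(x-\theta),\qquad\text{so}\qquad c\varepsilon=c^2+4\kappa\ \text{ with }\ \kappa=cx(x-\theta).
\]
Let $S=\mathcal E[y]/(y^2+cy-\kappa)$ and $w=c+2y$. Then $w^2=c^2+4(y^2+cy)=c\varepsilon$, so $w\in S^*$. The $A$-module $S$ is free of rank $4$.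

On $S[1/2]=\mathcal E[1/2][w]/(w^2-c\varepsilon)$ extend $\sigma$ by $\sigma(w)=c\,d\,w^{-1}$. This is consistent, as $(cdw^{-1})^2=cD/\varepsilon=c\,\sigma(\varepsilon)=\sigma(c\varepsilon)$. Moreover
\[
\sigma^2(w)=\frac{c\,\sigma(d)}{\sigma(w)}=\frac{-cd}{cd\,w^{-1}}=-w ,
\]
so $\sigma^4=1$. Since $c$, $d$ and $w$ are all $\equiv1$ modulo $2S$ and $2$ is a nonzerodivisor on $S$, the element $\sigma(y)=(cdw^{-1}-c)/2$ of $S[1/2]$ lies in $S$. So $\sigma$ restricts to an automorphism of $S$ with $\sigma^4=1$, and $\sigma^2(y)=-c-y$. Now $y-\sigma^2(y)=c+2y=w$ is a unit, and for $k=\sigma^{\pm1}$ so is $\theta-k(\theta)=-d$. By Lemma~\ref{lem:units}, $S/A$ is $C_4$-Galois. The same lemma shows that $S/\mathcal E$ is $\langle\sigma^2\rangle$-Galois, so $S^{\sigma^2}=\mathcal E$, which represents the image of $S$ under $q_*$. Modulo $2$ it is $\theta^2-\theta=x^2$ with $\sigma(\theta)=\theta+1$, of class $\delta(x^2)=\delta(x)$ because $x^2-x=(F-1)x$. This is $(\mathrm U_2)$.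

\begin{proof}[Proof of Theorem B(1) and (2)]
(1) follows from Proposition~\ref{prop:reduction} with $O=\mathbb Z$ and $r=1,2$.

(2) For $r\le2$ this is contained in (1). For $r\ge3$ let $O=\mathbb Z[i]$ or $\mathbb Z[\sqrt{-2}]$. Theorem~\ref{thm:A} in case (b) or (c), together with the surjectivity of $q_*$ in \eqref{eq:dev} for $\Lambda=\mathbb F_2[x]$, gives $(\mathrm U_r)$ over $O$. Apply Proposition~\ref{prop:reduction}.
\end{proof}

\section{Where lifting fails}\label{sec:fail}

\begin{proof}[Proof of Theorem B(3)]
This is Wang's phenomenon. Let $r\ge3$ and suppose that a $C_{2^r}$-Galois extension $S/\mathbb Z_{(2)}$ lifts the field extension of $\mathbb F_2$ of degree $2^r$. Identify $C_{2^r}$ with $\mu_{2^r}$. Then $S\otimes\mathbb Q$ gives a character $\chi:\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)\to\mu_{2^r}$. It is unramified at $2$, because $S/\mathbb Z_{(2)}$ is \'etale, and $\chi(\mathrm{Frob}_2)$ has order $2^r$, because $S/2S$ is a field. By the Kronecker--Weber theorem $\chi$ is a Dirichlet character of odd conductor, $\chi=\prod_\ell\chi_\ell$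 with $\chi_\ell$ of $\ell$-power conductor and values in $\mu_{2^r}$, and $\chi(2)^{\pm1}=\chi(\mathrm{Frob}_2)$ has order $2^r$. The elements of $\mu_{2^r}$ of order less than $2^r$ form the subgroup $\mu_{2^{r-1}}$, so some $\chi_\ell(2)$ has order $2^r$. As $\ell$ is odd and $\chi_\ell$ has $2$-power order, $\chi_\ell$ factors through $(\mathbb Z/\ell)^*$. So $2^r\mid\ell-1$, and in particular $\ell\equiv1$ modulo $8$. Then $2$ is a square modulo $\ell$, so $\chi_\ell(2)$ is a square in $\mu_{2^r}$ and lies in $\mu_{2^{r-1}}$, a contradiction.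
\end{proof}

Together with Theorem~A and Theorem~B(1) this proves the ``if and only if'' statement after Theorem~B. It also shows that for $r\ge3$ the change of base ring in Definition~\ref{def:adm} is not an artifact of the method: with $O=\mathbb Z$ and $p=2$ the conclusion of Theorem~\ref{thm:A} is false for every $r\ge3$. Indeed it would give $(\mathrm U_r)$ by \eqref{eq:dev}, and Proposition~\ref{prop:reduction} would then contradict Theorem~B(3).

\begin{proof}[Proof of Theorem B(4)]
A $C_3$-extension of $\mathbb Z[\rho]$ gives a character of order dividing $3$ of the absolute Galois group of $\mathbb Q(\rho)=\mathbb Q(\sqrt{-3})$, unramified at all primes, and it is split if the character is trivial, since $\mathbb Z[\rho]$ is normal. The field $\mathbb Q(\sqrt{-3})$ has class number $1$ and no real places, so by class field theory it has no nontrivial everywhere unramified abelian extension. Hence $H^1(\mathbb Z[\rho],\mathbb Z/3)=0$. Only the split $C_3$-extension of $\mathbb Z[\rho]/\eta=\mathbb F_3$ lifts, and $\mathbb F_{27}/\mathbb F_3$ does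 not.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CM}
\emph{Cyclic Matters},
\url{https://www.birs.ca/workshops/2022/22w5161/files/David%20Saltman/Saltman.pdf}

\bibitem{CHR}
Chase--Harrison--Rosenberg,
\emph{Galois theory and Galois cohomology of commutative rings}.

\bibitem{Mat}
Matsumura,
\emph{Commutative Ring Theory}.

\end{thebibliography}

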